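
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}

\title{Gorenstein schemes that are not sums of geometrically linked ideals}


\begin{abstract}
If two arithmetically Cohen--Macaulay subschemes $V,V'\subset\mathbb P^n$ of
codimension $c-1$ are geometrically linked by an arithmetically Gorenstein scheme,
then $I_V+I_{V'}$ is a Gorenstein ideal of codimension $c$. We show that for every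
$c\ge3$, every $n\ge c$ and every algebraically closed field there are Gorenstein
ideals of codimension $c$ that do not arise in this way. A general Gorenstein ideal
of large socle degree is an example, and it is one for a one-sided reason: the scheme
$Z$ that it defines lies on no arithmetically Cohen--Macaulay scheme $V$ of codimension
$c-1$ for which $I_Z/I_V$ is a shifted canonical module of $V$. The proof passes to
zero-dimensional schemes of bounded length, and then bounds by
$(2^{r-1}+\frac r2)d$, $r=c-1$, the dimension of the set of linear functionals on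
forms of fixed degree in $r+1$ variables that vanish on the ideal of some scheme of
length at most $d$. We also give smooth counterexamples in codimension $3$, and show
that the Grassmannian $Gr(2,5)\subset\mathbb P^9$ is one.
\end{abstract}


\section{The question and the answer}

\subsection{Sums of linked ideals}

Throughout, $k$ is an algebraically closed field of arbitrary characteristic and
$S=k[x_0,\dots,x_n]$ is the homogeneous coordinate ring of $\mathbb P^n$. For a
closed subscheme $V\subset\mathbb P^n$ let $I_V\subset S$ be its saturated
homogeneous ideal. The scheme $V$ is \emph{arithmetically Cohen--Macaulay} (aCM) if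
$S/I_V$ is Cohen--Macaulay, and \emph{arithmetically Gorenstein} if $S/I_V$ is
Gorenstein; a homogeneous ideal $I$ is a \emph{Gorenstein ideal} if $S/I$ is
Gorenstein. If $V$ is aCM, then every associated prime of $I_V$ has height
$\operatorname{codim}V$.

Let $V,V'$ be aCM schemes of the same codimension without common components. They
are \emph{geometrically linked} by an arithmetically Gorenstein scheme $X$ of that
codimension if $I_X=I_V\cap I_{V'}$, so that $X=V\cup V'$. In this generality one
speaks of linkage by a Gorenstein ideal; if $X$ is a complete intersection, one speaks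
of linkage by a complete intersection, which is a special case. It is known that
$I_V+I_{V'}$ is then a Gorenstein ideal of codimension one higher. Thus a
Cohen--Macaulay scheme of codimension $c-1$, together with a linked partner, produces
a Gorenstein ideal of codimension $c$. The following question, posed in
\cite{source}, asks whether this construction gives everything.

\begin{question}
Can every arithmetically Gorenstein scheme $Z$ of codimension $c\ge3$ be obtained as
the sum $I_Z=I_V+I_{V'}$ of the ideals of two geometrically linked aCM schemes
$V,V'$ of codimension $c-1$? Here ``linked'' means linked by a complete intersection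
if $c=3$, and linked by a Gorenstein ideal if $c\ge4$.
\end{question}

The simplest cases suggest that the answer is yes. In codimension $2$ a Gorenstein
ideal is a complete intersection $(f,g)$; it is the sum of $(f)$ and $(g)$, and the
hypersurfaces $f=0$ and $g=0$ are geometrically linked by $fg=0$. The same device
works more generally.

\begin{proposition}\label{prop:positive}
Let $c\ge3$ and let $Z$ be a scheme of codimension $c$ with $I_Z=(\mathfrak j,f,g)$,
where $\mathfrak j$ is a homogeneous ideal of codimension $c-2$ with $S/\mathfrak j$
Gorenstein, and $f,g$ are forms of positive degree which are a regular sequence on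
$S/\mathfrak j$. Then the answer for $Z$ is yes. This includes all complete
intersections of codimension $c$, and every arithmetically Gorenstein $Z$ of
codimension $c$ contained in a linear subspace of codimension~$2$.
\end{proposition}

\begin{proof}
Put $I_V=(\mathfrak j,f)$ and $I_{V'}=(\mathfrak j,g)$. Homogeneous regular sequences
can be permuted, so $f$ and $g$ are both nonzerodivisors on $S/\mathfrak j$, and $f$ is
one on $S/(\mathfrak j,g)$. Hence both ideals are Gorenstein of codimension $c-1$, and
they are saturated because their quotient rings have positive depth. A common component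
would give a prime of height $c-1$ containing $(\mathfrak j,f,g)$, which has codimension
$c$. If $af\equiv bg\pmod{\mathfrak j}$, then $a\in(\mathfrak j,g)$, hence
$af\in(\mathfrak j,fg)$. This shows $I_V\cap I_{V'}=(\mathfrak j,fg)$. As $fg$ is a
nonzerodivisor on $S/\mathfrak j$, this ideal is Gorenstein of codimension $c-1$. If
$c=3$, then $\mathfrak j$ is unmixed of height one in a factorial ring, hence principal,
and $(\mathfrak j,fg)$ is a complete intersection.

For a complete intersection let $\mathfrak j$ be generated by $c-2$ of its equations.
If $Z$ lies in a linear subspace of codimension $2$, say $x_{n-1}=x_n=0$, then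
$I_Z=(\mathfrak j,x_{n-1},x_n)$, where $\mathfrak j$ is generated by polynomials in
$x_0,\dots,x_{n-2}$ and $S/\mathfrak j\cong(S/I_Z)[x_{n-1},x_n]$ is Gorenstein of
codimension $c-2$.
\end{proof}

\subsection{General Gorenstein ideals, and the result}

Fix $c\ge3$, put $r=c-1\ge2$, and let $R=k[x_0,\dots,x_r]$, a polynomial ring in $c$
variables. For $i,j\ge0$ write
\[
N_i=\dim R_i=\binom{i+r}{r},\qquad D_j=\operatorname{Hom}_k(R_j,k).
\]
For $0\ne F\in D_j$ let $\mathrm{Ann}(F)\subset R$ be the homogeneous ideal with
\[
\mathrm{Ann}(F)_i=\{g\in R_i: F(gh)=0\text{ for all }h\in R_{j-i}\}\quad(i\le j),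
\qquad \mathrm{Ann}(F)_i=R_i\quad(i>j),
\]
and put $A_F=R/\mathrm{Ann}(F)$. In $A_F$ the degree $j$ part is one-dimensional and
every nonzero element of degree $i<j$ has a nonzero product with some element of
degree $j-i$; so the socle is $(A_F)_j$, and $A_F$ is Artinian Gorenstein of socle
degree $j$. Conversely (Macaulay), if $A=R/I$ is graded Artinian Gorenstein of socle
degree $j$, the pairings $A_i\times A_{j-i}\to A_j\cong k$ are perfect, so
$I=\mathrm{Ann}(F)$ for the functional $F:R_j\to A_j\cong k$. Note that $F$ is
determined up to a scalar by its kernel $\mathrm{Ann}(F)_j$. The Hilbert function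
$h(i)=\dim(A_F)_i$ satisfies $h(i)=h(j-i)$. Put
\[
t=\lfloor j/2\rfloor,\qquad u=\lceil j/2\rceil=j-t,\qquad
\gamma_r=2^{r-1}+\tfrac r2 .
\]
We call $F$ \emph{compressed} if $\mathrm{Ann}(F)_t=0$, that is, $h(t)=N_t$. Finally,
$\omega_B$ denotes the graded canonical module of a Cohen--Macaulay quotient $B$ of a
polynomial ring.

\begin{theorem}\label{thm:main}
Let $c\ge3$ and assume $\gamma_rN_u<N_j$. There is a dense open set
$\mathcal U\subset D_j$ such that for every $F\in\mathcal U$ and every $n\ge c$ the
ideal $I_Z=\mathrm{Ann}(F)S$ defines an arithmetically Gorenstein scheme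
$Z\subset\mathbb P^n$ of codimension $c$ with the following property: there is no aCM
scheme $V$ of codimension $c-1$ such that $I_V\subset I_Z$ and
$I_Z/I_V\cong\omega_{S/I_V}(a)$ for some integer $a$.

In particular $I_Z\ne I_V+I_{V'}$ for all aCM schemes $V,V'$ geometrically linked by
an arithmetically Gorenstein scheme, and in particular by a complete intersection, of
codimension $c-1$.

The hypothesis $\gamma_rN_u<N_j$ holds for all $j\gg0$; for $c=3$ and $j=2t$ it holds
exactly when $t\ge5$.
\end{theorem}

So the answer to the Question is no in every codimension $c\ge3$ and in every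
$\mathbb P^n$ with $n\ge c$. The proof is a dimension count, and the following bound
makes it work.

\begin{theorem}\label{thm:count}
For $d\ge1$ let $\mathcal K_d\subset D_j$ be the set of those $F$ for which some
zero-dimensional scheme $V\subset\mathbb P^r$ of length at most $d$ satisfies
$F|_{(I_V)_j}=0$. Then $\mathcal K_d$ is contained in a closed subset of $D_j$ of
dimension at most $\gamma_rd$.
\end{theorem}

The plan is as follows. Suppose $I_Z=I_V+I_{V'}$. Then $I_Z/I_V$ is a shifted
canonical module of $S/I_V$ (Lemma~\ref{lem:canonical}); from then on $V'$ is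
forgotten. This property survives general linear sections, which turn $Z$ into an
algebra $A_F$ and $V$ into a finite scheme $V_0\subset\mathbb P^r$. If $F$ is
compressed, the canonical module forces $V_0$ to have length at most $N_u$
(Proposition~\ref{prop:reduction}), so $F\in\mathcal K_{N_u}$. By
Theorem~\ref{thm:count} this is impossible for general $F$.
Section~\ref{sec:ten} shows the count in the smallest case, for distinct points, and
explains what is hard about the rest; Sections~\ref{sec:local}--\ref{sec:main} contain
the proofs. Section~\ref{sec:examples} gives smooth and explicit counterexamples,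
including $Gr(2,5)\subset\mathbb P^9$.

\section{From linked schemes to finite schemes}\label{sec:reduction}

\begin{lemma}\label{lem:canonical}
Let $V,V'$ be aCM schemes of codimension $c-1$, geometrically linked by the
arithmetically Gorenstein scheme $X$, and let $I_Z=I_V+I_{V'}$. Then
$I_Z/I_V\cong\omega_{S/I_V}(a)$ for some $a$.
\end{lemma}

\begin{proof}
First, $I_Z/I_V\cong I_{V'}/(I_V\cap I_{V'})=I_{V'}/I_X$. Next we show
$I_X:I_V=I_{V'}$. We have $I_X:I_V=(I_V\cap I_{V'}):I_V=I_{V'}:I_V$. All associated
primes of $I_{V'}$ have height $c-1$. If one of them contained $I_V$, it would be a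
minimal prime of $I_V$, that is, a common component of $V$ and $V'$. So, by prime
avoidance, $I_V$ contains a nonzerodivisor on $S/I_{V'}$, and $I_{V'}:I_V=I_{V'}$.
Since $X$ is arithmetically Gorenstein, $S/I_X\cong\omega_{S/I_X}(a)$ for some $a$, and
\[
I_{V'}/I_X=(I_X:I_V)/I_X\cong\operatorname{Hom}_S(S/I_V,S/I_X)
\cong\operatorname{Hom}_S(S/I_V,\omega_{S/I_X})(a)\cong\omega_{S/I_V}(a).
\]
The last step is the standard formula for the canonical module of a quotient of the
same dimension.
\end{proof}

The absence of common components is what gives $I_{V'}:I_V=I_{V'}$. Nothing in the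
lemma requires $X$ to be a complete intersection, which is why both versions of the
Question are treated at once.

We now cut down to $\mathbb P^r$. Let $n\ge c$ and put $e=n+1-c$, so that
$e=\dim S/I_Z$ for $Z$ of codimension $c$. If $\ell=(\ell_1,\dots,\ell_e)$ are general
linear forms, the inclusion $R\subset S$ induces an isomorphism $R\cong S/(\ell)$, which
we use to identify the two rings. If moreover $Z$ is arithmetically Gorenstein, then
$S/(I_Z+(\ell))$ is a graded Artinian Gorenstein quotient of $R$, so the image of $I_Z$
in $R$ is $\mathrm{Ann}(F)$ for some nonzero $F\in D_j$. Here $j$ does not depend on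
$\ell$, since the Hilbert function of the reduction does not.

\begin{proposition}\label{prop:reduction}
Let $Z\subset\mathbb P^n$ be arithmetically Gorenstein of codimension $c$, and let
$V\supset Z$ be aCM of codimension $c-1$ with $I_Z/I_V\cong\omega_{S/I_V}(a)$. For
general linear forms $\ell_1,\dots,\ell_e$ let $\mathrm{Ann}(F)$, with $F\in D_j$, and
$J$ be the images of $I_Z$ and $I_V$ in $S/(\ell)=R$. Then $R/J$ is Cohen--Macaulay of
dimension $1$, $J$ is the saturated ideal of a zero-dimensional scheme
$V_0\subset\mathbb P^r$, and $J\subset\mathrm{Ann}(F)$. If $d$ is the length of $V_0$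
and $H$ is the Hilbert function of $R/J$, then the Hilbert function $h$ of $A_F$ is
\begin{equation}\label{eq:h}
h(i)=H(i)+H(j-i)-d\qquad(i\in\mathbb Z).
\end{equation}
If $F$ is compressed, then $H(t)=N_t$ and $d=H(u)\le N_u$; in particular
$F\in\mathcal K_{N_u}$.
\end{proposition}

\begin{proof}
Put $B=S/I_V$, so $\dim B=e+1$. General linear forms $\ell_1,\dots,\ell_e$ are a
regular sequence on $S/I_Z$ and on $B$, hence also on the maximal Cohen--Macaulay
$B$-module $\omega_B$. In particular $R/J=B/\ell B$ is Cohen--Macaulay of dimension
$1$. As $\ell$ is regular on $S/I_Z$, we have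
$\operatorname{Tor}_1^S(S/(\ell),S/I_Z)=0$, and tensoring
$0\to\omega_B(a)\to B\to S/I_Z\to0$ with $S/(\ell)$ gives an exact sequence. Since
$\omega_B/\ell\omega_B\cong\omega_{B/\ell B}$ up to a shift, this sequence reads
\[
0\to\omega_{R/J}(a')\to R/J\to A_F\to0
\]
for some $a'$. Thus $J\subset\mathrm{Ann}(F)$ and
$\mathrm{Ann}(F)/J\cong\omega_{R/J}(a')$. As $R/J$ has positive depth, $J$ is
saturated, so $J=I_{V_0}$ with $V_0=\operatorname{Proj}R/J$ zero-dimensional.

The function $H$ is nondecreasing, because $R/J$ has a linear nonzerodivisor, and
$H(i)=d$ for $i\gg0$; so $H\le d$. Let $\mathfrak m_R=(x_0,\dots,x_r)$. From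
$0\to R/J\to\bigoplus_iH^0(\mathcal O_{V_0}(i))\to H^1_{\mathfrak m_R}(R/J)\to0$ and
local duality we get, for all $i\in\mathbb Z$,
\[
\dim(\omega_{R/J})_i=\dim H^1_{\mathfrak m_R}(R/J)_{-i}=d-H(-i).
\]
Hence $h(i)=H(i)-\bigl(d-H(-a'-i)\bigr)=H(i)+H(-a'-i)-d$. This is symmetric under
$i\leftrightarrow-a'-i$. Since $h$ is supported in $[0,j]$ and $h(0),h(j)\ne0$, the
symmetry exchanges $0$ and $j$, so $-a'=j$ and \eqref{eq:h} follows.

If $F$ is compressed, then $N_t=h(t)=H(t)+\bigl(H(u)-d\bigr)$ with $H(t)\le N_t$ and
$H(u)\le d$. Both must be equalities, so $H(t)=N_t$ and $d=H(u)\le N_u$. As $F$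
vanishes on $\mathrm{Ann}(F)_j\supset(I_{V_0})_j$, we have $F\in\mathcal K_{N_u}$.
\end{proof}

For arbitrary $F$, \eqref{eq:h} at $i=t$ only gives $d\le N_t+N_u-h(t)$. Compressedness
is the case in which this bound is smallest, and the proof of Theorem~\ref{thm:main}
needs that.

\begin{remark}\label{rem:cone}
If $I_Z=\mathrm{Ann}(F_0)S$ with $F_0\in D_j$, then $F=F_0$ up to a scalar for every
choice of $\ell$. Indeed the composition $R\subset S\to S/(\ell)=R$ is the identity, so
the image of $I_Z$ is $\mathrm{Ann}(F_0)$.
\end{remark}

\section{Plane forms of degree ten}\label{sec:ten}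

Take $c=3$, so $r=2$, and $j=10$, so $t=u=5$. A compressed $F\in D_{10}$ has
$h=(1,3,6,10,15,21,15,10,6,3,1)$, and $\dim D_{10}=66$. By
Proposition~\ref{prop:reduction}, a scheme $V$ for $I_Z=\mathrm{Ann}(F)S$ yields
$V_0\subset\mathbb P^2$ of length $d=H(5)=21$ such that $F$ kills $(I_{V_0})_{10}$.

Suppose $V_0$ consists of $21$ distinct points, with representatives
$p_1,\dots,p_{21}\in k^3$. The map $R_{10}\to k^{21}$, $g\mapsto(g(p_i))_i$, has kernel
$(I_{V_0})_{10}$, so $F$ factors through it:
\[
F(g)=\sum_{i=1}^{21}\lambda_i\,g(p_i).
\]
Such $F$ depend on $21$ points of $\mathbb P^2$ and $21$ scalars, hence on at most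
$21\cdot3=63$ parameters, while $\dim D_{10}=66$. A general $F$ is not of this form.

In general $d$ distinct points in $\mathbb P^r$ give $(r+1)d$ parameters, and
$N_j/N_u$ tends to $2^r>r+1$. So distinct points cause no difficulty, and the problem
is nonreduced $V_0$. Counting pairs ($V_0$, functional on $\mathcal O_{V_0}$) is
hopeless when $r\ge3$: let $\mathfrak m\subset k[x_1,\dots,x_r]$ be the ideal of the
origin and consider the ideals $I$ with $\mathfrak m^{s+1}\subset I\subset\mathfrak m^s$.
They correspond to the subspaces of a vector space of dimension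
$w=\binom{s+r-1}{r-1}$; those of dimension $\lfloor w/2\rfloor$ form a Grassmannian of
dimension about $w^2/4$, of order $s^{2r-2}$, while their colength is at most
$\binom{s+r}r$, of order $s^r$, and $2r-2>r$. So the dimension of the family of
schemes of length $\le d$ is not bounded by a constant times $d$.

The way out is that $F$ does not remember all of $V_0$. A functional $\lambda$ on
$Q=k[x_1,\dots,x_r]$ determines the largest ideal in its kernel, and only this ideal
matters. We therefore parametrize functionals, not schemes. The condition that the
largest ideal in the kernel of $\lambda$ has a given colength is a rank condition on a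
symmetric form, and the tangent spaces of the set it defines can be controlled.

\section{Functionals supported at one point}\label{sec:local}

Let $Q=k[x_1,\dots,x_r]$ and $\mathfrak m=(x_1,\dots,x_r)$. For a linear functional
$f:Q\to k$ put
\[
I_f=\{a\in Q: f(ab)=0\text{ for all }b\in Q\}.
\]
It is the largest ideal of $Q$ contained in $\ker f$. For $d\ge0$ let $\mathcal L_d$ be
the set of those $f$ for which $I_f$ has colength $d$ and contains a power of
$\mathfrak m$. For $f\in\mathcal L_d$ the ring $Q/I_f$ is zero or local Artinian of
length $d$, so $\mathfrak m^d\subset I_f$. Hence, for any $D\ge d$, the set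
$\mathcal L_d$ lies in the finite-dimensional space $E_D=(Q/\mathfrak m^D)^*$. For
$f\in E_D$ the symmetric form
\[
\beta_f(a,b)=f(ab)\quad\text{on }Q/\mathfrak m^D
\]
has radical $I_f/\mathfrak m^D$, so its rank is the colength of $I_f$. Therefore
$\mathcal L_d=\{f\in E_D:\operatorname{rk}\beta_f=d\}$ is locally closed; we give it
the reduced structure. It does not depend on the choice of $D\ge d$, since
$E_d\subset E_D$ is a linear subspace. We have $\mathcal L_0=\{0\}$, and
$\mathcal L_1$ consists of the nonzero multiples of evaluation at the origin, so
$\dim\mathcal L_1=1$.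

Tangent vectors to $\mathcal L_d$ at $f$ will turn out to be functionals killing
$I_f^2$. So we need to know how large $Q/I_f^2$ can be.

\begin{lemma}\label{lem:square}
Let $P=k[y_1,\dots,y_s]$ and let $\mathfrak a\subset P$ be an ideal of colength
$\delta<\infty$. Then $\dim P/\mathfrak a^2\le2^s\delta$.
\end{lemma}

\begin{proof}
Let $M=\mathrm{in}(\mathfrak a)$ be the initial ideal for a monomial order; exactly
$\delta$ monomials lie outside $M$. Initial terms are multiplicative, so
$\mathrm{in}(\mathfrak a^2)\supset M^2$ and $\dim P/\mathfrak a^2$ is at most the number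
of $v\in\mathbb N^s$ with $y^v\notin M^2$. If $y^{\lfloor v/2\rfloor}\in M$
(componentwise floor), then its square lies in $M^2$ and divides $y^v$, so
$y^v\in M^2$. Thus $y^v\notin M^2$ implies $y^{\lfloor v/2\rfloor}\notin M$. The map
$v\mapsto\lfloor v/2\rfloor$ is $2^s$-to-one, which gives the bound.
\end{proof}

Applied directly with $P=Q$, this would give $\dim\mathcal L_d\le2^rd$. That is not
good enough: the constant in Theorem~\ref{thm:count} is to be compared with $N_j/N_u$,
which is less than $2^r$ and only tends to it. We gain a factor $2$ by fibering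
$\mathcal L_d$ through multiplication by one variable, so that
Lemma~\ref{lem:square} is used in $r-1$ variables.

\begin{lemma}\label{lem:local}
$\dim\mathcal L_d\le2^{r-1}d$ for all $d\ge0$.
\end{lemma}

\begin{example}
Let $r=2$, $d=2$. An $f\in E_2$ is given by $\varepsilon=f(1)$, $a=f(x_1)$,
$b=f(x_2)$, and $\beta_f$ has, in the basis $1,x_1,x_2$, the matrix with rows
$(\varepsilon,a,b)$, $(a,0,0)$, $(b,0,0)$. So $\mathcal L_2$ is given by
$(a,b)\ne(0,0)$ and has dimension $3\le4$. The functional $g\mapsto f(x_2g)$ is $b$
times evaluation at the origin. Where $b\neq0$, it lies in $\mathcal L_1$, and its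
fiber, with coordinates $\varepsilon,a$, has dimension $2=2^{r-1}(2-1)$. Where $b=0$,
it is $0\in\mathcal L_0$, and the fiber again has dimension $2\le2^{r-1}(2-0)$. The
proof bounds the fibers in this way in general.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:local}]
We use induction on $d$; the case $d=0$ is $\mathcal L_0=\{0\}$. Let $d\ge1$, work in
$E_D$ with $D=d$, and let $\pi:E_D\to E_D$ be the linear map $(\pi f)(a)=f(x_ra)$.

\emph{The base.} Let $f\in\mathcal L_d$. Then $I_{\pi f}=I_f:x_r$ contains a power of
$\mathfrak m$ and, since $Q/(I_f:x_r)\cong x_r(Q/I_f)$, has colength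
\[
d_1=\dim x_r(Q/I_f)=d-\dim Q/(I_f+x_rQ)<d ;
\]
the inequality holds because $I_f+x_rQ\subset\mathfrak m$. So $\mathcal L_d$ is the
disjoint union of the finitely many locally closed sets
$\mathcal L_{d,d_1}=\{f\in\mathcal L_d:\operatorname{rk}\beta_{\pi f}=d_1\}$ with
$d_1<d$, and $\pi$ maps $\mathcal L_{d,d_1}$ into $\mathcal L_{d_1}$.

\emph{The fibers.} Let $\Phi$, with reduced structure, be a fiber of
$\pi:\mathcal L_{d,d_1}\to\mathcal L_{d_1}$, let $f\in\Phi$, and let $f'\in E_D$ be
tangent to $\Phi$ at $f$. As $\Phi$ is locally closed in $E_D$, this means that every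
polynomial function on $E_D$ vanishing on $\Phi$ has derivative zero at $f$ in the
direction $f'$. Then:
\begin{enumerate}
\item[(i)] $f'$ kills $x_rQ$. Indeed $\pi$ is linear and constant on $\Phi$, so
$\pi f'=0$.
\item[(ii)] $f'(ab)=0$ for all $a,b\in I_f$. Indeed all $(d+1)$-minors of $\beta$
vanish on $\mathcal L_d$. Let $C\subset Q/\mathfrak m^D$ be a basis of a complement of
the radical of $\beta_f$, so $|C|=d$ and $\det(\beta_f|_C)\ne0$. Consider the minor
with rows $C\cup\{a\}$ and columns $C\cup\{b\}$. At $f$ its last row and last column
are zero, as $a,b\in I_f$. So only the corner entry contributes to the derivative in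
the direction $f'$, which equals $\det(\beta_f|_C)\,f'(ab)$. It must vanish.
\end{enumerate}
So $f'$ kills $x_rQ+I_f^2$, and
\[
\dim T_f\Phi\le\dim Q/(x_rQ+I_f^2)=\dim P/\mathfrak a^2,
\]
where $P=Q/x_rQ$ is a polynomial ring in $r-1$ variables and $\mathfrak a=I_fP$ has
colength $\dim Q/(I_f+x_rQ)=d-d_1$. By Lemma~\ref{lem:square},
$\dim\Phi\le2^{r-1}(d-d_1)$.

\emph{Conclusion.} The dimension of $\mathcal L_{d,d_1}$ is at most that of the target
plus the maximal dimension of a fiber. By induction,
$\dim\mathcal L_{d,d_1}\le2^{r-1}d_1+2^{r-1}(d-d_1)=2^{r-1}d$.
\end{proof}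

\section{Proof of Theorem~\ref{thm:count}}\label{sec:count}

The idea is to write $F$ as a sum of functionals supported at the points of $V$, and
to count positions and local functionals separately.

\begin{proof}[Proof of Theorem~\ref{thm:count}]
\emph{Moving into an affine chart.} Choose $rd+1$ linear forms on $\mathbb P^r$, any
$r+1$ of them linearly independent; this is possible since $k$ is infinite. Let $V$ be
zero-dimensional of length at most $d$. Its support has at most $d$ points, and each
point lies on at most $r$ of the forms. So at least one of the forms vanishes at no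
point of $V$. As there are finitely many forms, it suffices to bound, for each of
them, the set of $F\in\mathcal K_d$ for which $V$ can be chosen disjoint from its zero
set. A linear change of coordinates acts linearly on $D_j$, so we may assume that the
form is $x_0$.

\emph{Reduction to local functionals.} Now $V=\operatorname{Spec}O$ is contained in
$\mathbb A^r=\operatorname{Spec}Q$, with $O=Q/I$ and $\dim O\le d$. As $x_0$ is a unit
on $V$, the kernel of $R_j\to O$, $g\mapsto g(1,x_1,\dots,x_r)$, is $(I_V)_j$. Since
$F$ kills $(I_V)_j$, there is a linear map $\lambda:O\to k$ with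
$F(g)=\lambda(g(1,x))$. View $\lambda$ as a functional on $Q$. The ideal
$I_\lambda=\{a\in Q:\lambda(aQ)=0\}$ contains $I$, so it has colength at most $d$. Let
$Q/I_\lambda=\prod_qO_q$ be the decomposition into local rings, $q$ running through the
points of the support, $O_q$ of length $d_q$. Accordingly $\lambda=\sum_q\lambda_q$,
where $\lambda_q$ is the composition of $Q\to O_q$ with $\lambda|_{O_q}$. An ideal of
$O_q$ contained in $\ker\lambda$ is also an ideal of $Q/I_\lambda$, hence zero. So the
largest ideal of $Q$ in $\ker\lambda_q$ is $\ker(Q\to O_q)$, of colength $d_q$ and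
containing a power of the maximal ideal of $q$. Translating $q$ to the origin, that
is, putting $f_q(a)=\lambda_q(a(x-q))$, we get $f_q\in\mathcal L_{d_q}$ and
\[
F(g)=\sum_qf_q\bigl(g(1,x+q)\bigr).
\]

\emph{The count.} Thus $F$ lies in the image of one of the finitely many morphisms
\[
\prod_{i=1}^s(\mathbb A^r\times\mathcal L_{d_i})\to D_j,\qquad
(q_i,f_i)_i\mapsto\Bigl[g\mapsto\sum_if_i\bigl(g(1,x+q_i)\bigr)\Bigr],
\]
where $d_i\ge1$ and $\sum d_i\le d$ (with $s=0$ for $F=0$). These are morphisms, since
the coefficients of $g(1,x+q)$ as a polynomial in $x$ are polynomials in $q$. The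
dimension of the source is $\sum_i(r+\dim\mathcal L_{d_i})$. If $d_i=1$, the summand is
$r+1$, and $r+1\le\gamma_r$ because $1+\frac r2\le2^{r-1}$ for $r\ge2$. If $d_i\ge2$,
then by Lemma~\ref{lem:local} the summand is at most
$r+2^{r-1}d_i\le\bigl(\frac r2+2^{r-1}\bigr)d_i=\gamma_rd_i$. So each image has
dimension at most $\gamma_r\sum d_i\le\gamma_rd$, and the finite union of the closures
of the images, over all the chosen forms, is the required closed set.
\end{proof}

For $r=2$ we have $\gamma_2=3=r+1$: in codimension $3$ nonreduced schemes contribute
no more than the count of Section~\ref{sec:ten} for distinct points.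

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\begin{lemma}\label{lem:compressed}
The compressed $F$ form a dense open subset of $D_j$.
\end{lemma}

\begin{proof}
Compressedness says that the map $R_t\to R_u^*$, $g\mapsto F(g\,\cdot)$, is injective.
This is an open condition, so we only need one compressed $F$.

Let $j=2t$. Then $F$ is compressed if and only if
$\det\bigl(F(x^{\alpha+\beta})\bigr)_{\alpha,\beta}\ne0$, where $\alpha,\beta$ run
through the exponents of the monomials of degree $t$. This determinant is a polynomial
in the coordinates $z_\gamma=F(x^\gamma)$ of $D_j$, namely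
$\sum_\sigma\operatorname{sgn}(\sigma)\prod_\alpha z_{\alpha+\sigma(\alpha)}$. We claim
that $\prod_\alpha z_{2\alpha}$ arises only from $\sigma=\mathrm{id}$. Let $\|\cdot\|$
be the Euclidean norm. If $\{\alpha+\sigma(\alpha)\}=\{2\alpha\}$ as multisets, then
$\sum_\alpha\|\alpha+\sigma(\alpha)\|^2=4\sum_\alpha\|\alpha\|^2$. Since
$\|\alpha-\sigma(\alpha)\|^2+\|\alpha+\sigma(\alpha)\|^2
=2\|\alpha\|^2+2\|\sigma(\alpha)\|^2$,
summing over $\alpha$ yields $\sum_\alpha\|\alpha-\sigma(\alpha)\|^2=0$, so
$\sigma=\mathrm{id}$. Hence the determinant is not the zero polynomial, in any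
characteristic.

Let $j=2t+1$. Choose a compressed $F_0\in D_{2t}$. As multiplication
$x_0:R_{2t}\to R_{2t+1}$ is injective, there is $F\in D_j$ with $F(x_0g)=F_0(g)$ for
all $g\in R_{2t}$. If $g\in R_t$ and $F(gR_{t+1})=0$, then $F_0(gR_t)=F(x_0gR_t)=0$, so
$g=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume $\gamma_rN_u<N_j=\dim D_j$. By Theorem~\ref{thm:count} the closure
$\overline{\mathcal K_{N_u}}$ has dimension less than $\dim D_j$. Let $\mathcal U$ be
the set of compressed $F$ outside $\overline{\mathcal K_{N_u}}$. It is open and dense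
by Lemma~\ref{lem:compressed}, and stable under nonzero scalars and under the action of
$GL_c$ on $D_j$, since its defining conditions are. It does not depend on $n$.

Let $F\in\mathcal U$, $n\ge c$ and $I_Z=\mathrm{Ann}(F)S$. Then
$S/I_Z=A_F[x_{r+1},\dots,x_n]$ is Gorenstein of dimension $n+1-c\ge1$. So $I_Z$ is
saturated, and $Z$ is arithmetically Gorenstein of codimension $c$. If an aCM scheme
$V\supset Z$ of codimension $c-1$ with $I_Z/I_V\cong\omega_{S/I_V}(a)$ existed,
Proposition~\ref{prop:reduction} and Remark~\ref{rem:cone} would give
$F\in\mathcal K_{N_u}$, a contradiction. The statement on sums follows from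
Lemma~\ref{lem:canonical}.

It remains to discuss the numerical hypothesis. As $t\to\infty$,
\[
\frac{N_{2t}}{N_t}=\prod_{i=1}^r\frac{2t+i}{t+i}\to2^r,\qquad
\frac{N_{2t+1}}{N_{t+1}}=\prod_{i=1}^r\frac{2t+1+i}{t+1+i}\to2^r,
\]
and $\gamma_r<2^r$ because $\frac r2<2^{r-1}$. So the hypothesis holds for $j\gg0$. For
$r=2$ and $j=2t$ it reads $\frac32(t+1)(t+2)<(t+1)(2t+1)$, that is,
$3t+6<4t+2$, or $t\ge5$.
\end{proof}

\section{Smooth and explicit counterexamples}\label{sec:examples}

The schemes in Theorem~\ref{thm:main} are nonreduced: they are supported on a linear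
subspace of dimension $n-c$. We now show that this is not the reason for the negative
answer. The first step is that only the Artinian reduction matters.

\begin{proposition}\label{prop:reductions}
Assume $\gamma_rN_u<N_j$, and let $\mathcal U\subset D_j$ be as constructed in the
proof of Theorem~\ref{thm:main}. Let $Z\subset\mathbb P^n$ be arithmetically Gorenstein
of codimension $c$ such that one Artinian reduction of $S/I_Z$ by linear forms is
isomorphic, as a graded algebra, to $A_F$ with $F\in\mathcal U$. Then there is no aCM
scheme $V\supset Z$ of codimension $c-1$ with $I_Z/I_V\cong\omega_{S/I_V}(a)$, and $I_Z$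
is not the sum of the ideals of two geometrically linked aCM schemes.
\end{proposition}

\begin{proof}
Choose the coordinates of $\mathbb P^n$ such that the given reduction is by
$\ell^0=(x_{r+1},\dots,x_n)$. Let $\Omega$ be the set of $e$-tuples $\ell$ of linear
forms such that $S/(I_Z+(\ell))$ has finite length and $x_0,\dots,x_r$ give a basis of
the linear forms modulo $(\ell)$. It is open in an affine space, hence irreducible, and
contains $\ell^0$. For $\ell\in\Omega$ the sequence $\ell$ is regular on the
Cohen--Macaulay ring $S/I_Z$. So the Hilbert function of $S/(I_Z+(\ell))$, in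
particular its socle degree $j$, does not depend on $\ell$. The image of $I_Z$ in
$S/(\ell)=R$ is $\mathrm{Ann}(F_\ell)$, where $F_\ell\in D_j$ is determined up to a
scalar by its kernel, the image of $(I_Z)_j$. This hyperplane of $R_j$ varies
algebraically with $\ell$, so $\ell\mapsto[F_\ell]$ is a morphism
$\Omega\to\mathbb P(D_j)$.

The hypothesis $\gamma_rN_u<N_j$ forces $t\ge1$, and $F$ is compressed, so
$\mathrm{Ann}(F)_1=0$. By equality of Hilbert functions $\mathrm{Ann}(F_{\ell^0})_1=0$
as well. So the isomorphism $A_F\cong A_{F_{\ell^0}}$ is induced by a linear change of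
coordinates of $R$, and $F_{\ell^0}\in\mathcal U$ because $\mathcal U$ is stable under
$GL_c$ and scalars. As $\mathcal U$ is open, the set of $\ell\in\Omega$ with
$F_\ell\in\mathcal U$ is open, and it contains $\ell^0$. Hence $F_\ell\in\mathcal U$ for
general $\ell$. If $V$ existed, Proposition~\ref{prop:reduction} would give
$F_\ell\in\mathcal K_{N_u}$ for general $\ell$, a contradiction.
Lemma~\ref{lem:canonical} gives the last statement.
\end{proof}

In codimension $3$ we use Pfaffians. A matrix is \emph{alternating} if it is
skew-symmetric with zero diagonal. Let $m$ be odd, $\Phi$ an alternating $m\times m$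
matrix of linear forms in a polynomial ring $T$, and $p$ the column of its signed
$(m-1)$-Pfaffians, so that $\Phi p=0$. By Buchsbaum and Eisenbud \cite{BE}, if the
ideal $(p)$ has codimension $3$, then $T/(p)$ is Gorenstein with minimal free
resolution
\begin{equation}\label{eq:BE}
0\to T(-m)\xrightarrow{\;p\;}T\bigl(-\tfrac{m+1}2\bigr)^m\xrightarrow{\;\Phi\;}
T\bigl(-\tfrac{m-1}2\bigr)^m\xrightarrow{\;p^T\;}T ;
\end{equation}
and conversely every Gorenstein ideal of codimension $3$ whose minimal resolution has
these shifts is generated by the $(m-1)$-Pfaffians of such a $\Phi$.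

\begin{lemma}\label{lem:rank}
In the affine space of alternating $m\times m$ matrices, those of rank exactly $2s$
form a locally closed set of codimension $\binom{m-2s}2$. If $m=2s+3$, the scheme
defined by the $(2s+2)$-Pfaffians is smooth of codimension $3$ at every matrix of rank
$2s$.
\end{lemma}

\begin{proof}
An alternating matrix of rank $2s$ has an invertible principal $2s\times2s$ submatrix.
Near it, after a permutation of the indices, write the general matrix in blocks with
rows $(A,B)$ and $(-B^T,E)$, with $A$ invertible of size $2s$. It is congruent, by a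
unipotent matrix, to $\operatorname{diag}(A,\Sigma)$ with $\Sigma=E+B^TA^{-1}B$
alternating, and $(A,B,\Sigma)$ are coordinates in place of $(A,B,E)$. Rank $2s$ means
$\Sigma=0$; these are $\binom{m-2s}2$ coordinates. If $m=2s+3$, the ideal of
$(2s+2)$-Pfaffians is unchanged by the congruence. For
$\operatorname{diag}(A,\Sigma)$ the Pfaffian omitting one of the first $2s$ indices is
zero, as its blocks have odd size, and those omitting one of the last three are, up to
sign, $\mathrm{Pf}(A)$ times the three entries of $\Sigma$ above the diagonal. So the
ideal is generated by three of the coordinates.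
\end{proof}

\begin{theorem}\label{thm:smooth}
Let $t\ge5$ and $3\le n\le9$. For a general alternating $(2t+3)\times(2t+3)$ matrix
$\Phi$ of linear forms on $\mathbb P^n$, the scheme $Z\subset\mathbb P^n$ defined by its
$(2t+2)$-Pfaffians is smooth of codimension $3$, integral if $n\ge4$, arithmetically
Gorenstein, and $I_Z$ is not the sum of the ideals of two geometrically linked aCM
schemes.
\end{theorem}

\begin{proof}
Put $m=2t+3$. The scheme $Z$ is a general linear section, by a subspace of dimension
$n$, of the scheme defined by the $(2t+2)$-Pfaffians in the projective space of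
alternating $m\times m$ matrices; its points are the matrices of rank at most $2t$. By
Lemma~\ref{lem:rank} it has codimension $3$, and the matrices of rank at most $2t-2$
form a closed set of codimension $\binom52=10>n$, which a general subspace of dimension
$n$ misses; at the matrices of rank $2t$ the scheme is smooth. So $Z$ is smooth of
codimension $3$ by Bertini's theorem for linear sections, which is valid in every
characteristic; it is nonempty as $n\ge3$. By \eqref{eq:BE} the Pfaffian ideal $(p)$ is
Gorenstein; as $\dim S/(p)=n-2\ge1$, it is saturated, and $Z$ is arithmetically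
Gorenstein. If $n\ge4$, then $\operatorname{depth}S/I_Z\ge2$, hence
$H^0(\mathcal O_Z)=k$ and $Z$ is connected; being smooth, it is integral.

We apply Proposition~\ref{prop:reductions} with $c=3$, $j=2t$; its numerical hypothesis
holds since $t\ge5$. It remains to see that the reduction of $S/I_Z$ by
$x_3,\dots,x_n$ is $A_F$ with $F\in\mathcal U$. This reduction is given by the triple of
alternating matrices formed by the coefficients of $x_0,x_1,x_2$ in $\Phi$, and this is
a general triple. Let $W$ be the open set of triples whose Pfaffian ideal in
$R=k[x_0,x_1,x_2]$ has codimension $3$. By \eqref{eq:BE} such an ideal is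
$\mathrm{Ann}(F)$ with $F\in D_{2t}$, as the socle degree is $m-3=2t$. Moreover $[F]$
depends algebraically on the triple, since the degree $2t$ part of the ideal is a
hyperplane. We claim that the morphism $W\to\mathbb P(D_{2t})$ has every compressed
$[F]$ in its image. Then the preimage of $\mathcal U$ is a nonempty open subset of the
irreducible set $W$, and we are done.

Let $F\in D_{2t}$ be compressed. The generators of $\mathrm{Ann}(F)$ have degrees at
least $t+1$. The minimal resolution of $A_F$ is self-dual and ends in $R(-2t-3)$, so
the minimal relations have degrees at most $2t+3-(t+1)=t+2$. Being minimal relations,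
they have degrees at least $t+2$. So all relations have degree $t+2$ and, by duality,
all generators have degree $t+1$. Their number is
$N_{t+1}-h(t+1)=N_{t+1}-N_{t-1}=2t+3=m$. These are the shifts of \eqref{eq:BE}, so
$\mathrm{Ann}(F)$ comes from an element of $W$.
\end{proof}

The general method says nothing for small $j$: for $c=3$ and $j=2$ we would need
$3\cdot3<6$. There Proposition~\ref{prop:reduction} still determines the Betti numbers
of $V$, and syzygies can replace the count.

\begin{theorem}\label{thm:grassmannian}
Let $Z$ be $Gr(2,5)\subset\mathbb P^9$ or a cone over it in $\mathbb P^n$, $n\ge9$.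
There is no aCM scheme $V\supset Z$ of codimension $2$ with
$I_Z/I_V\cong\omega_{S/I_V}(a)$. In particular $I_Z$ is not the sum of the ideals of
two geometrically linked aCM schemes.
\end{theorem}

\begin{proof}
The ideal $I_Z$ is generated by the signed $4\times4$ Pfaffians $p=(p_1,\dots,p_5)^T$
of an alternating matrix $M=(m_{ij})$ whose entries $m_{ij}$, $i<j$, are ten of the
variables. By Lemma~\ref{lem:rank} it has codimension $3$, so \eqref{eq:BE} applies
with $m=5$. The Artinian reductions of $S/I_Z$ have Hilbert series
$(1-5z^2+5z^3-z^5)/(1-z)^3=1+3z+z^2$, and the linear syzygies of $p$ are exactly the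
rows $w^TM$ with $w\in k^5$.

Suppose $V$ exists. In Proposition~\ref{prop:reduction} we have $j=2$, $t=u=1$, and
$F$ is compressed because $h(1)=3=N_1$. Hence $d=H(1)=3$, and $R/J$ has Hilbert
function $(1,3,3,\dots)$. Modulo a linear nonzerodivisor it becomes a quotient of
$k[x,y]$ with Hilbert function $(1,2,0,\dots)$, that is, $k[x,y]/(x,y)^2$. Betti
numbers do not change modulo regular sequences of linear forms; so $I_V$ is minimally
generated by three quadrics, with a two-dimensional space of linear syzygies. As
$I_V\subset I_Z$, these quadrics are the entries of $Cp$ for a constant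
$3\times5$ matrix $C$ of rank $3$.

If $q$ is a column of three linear forms with $q^TCp=0$, then $q^TC=w^TM$ for a unique
$w\in k^5$. Since $C$ has rank $3$, the map $q\mapsto w$ is injective, and we obtain a
two-dimensional space $U\subset k^5$ of such $w$. Let $0\ne\varepsilon\in\ker C$. For
$w\in U$,
\[
0=q^TC\varepsilon=w^TM\varepsilon
=\sum_{i<j}(w_i\varepsilon_j-w_j\varepsilon_i)\,m_{ij}.
\]
The $m_{ij}$ are linearly independent, so all $w_i\varepsilon_j-w_j\varepsilon_i$
vanish and $w\in k\varepsilon$. Thus $U\subset k\varepsilon$, contradicting $\dim U=2$.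
The last statement follows from Lemma~\ref{lem:canonical}.
\end{proof}

Finally, a counterexample in the strong, one-sided sense yields one in the next
codimension, simply by enlarging the ambient space.

\begin{proposition}\label{prop:degenerate}
Let $c\ge4$, and let $Z_0\subset\mathbb P^{n-1}=\{y=0\}\subset\mathbb P^n$ be
arithmetically Gorenstein of codimension $c-1$ in $\mathbb P^{n-1}$ and contained in no
hyperplane of $\mathbb P^{n-1}$. Assume that there is no aCM scheme $V_0\supset Z_0$ of
codimension $c-2$ in $\mathbb P^{n-1}$ such that $I_{Z_0}/I_{V_0}$ is a shifted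
canonical module of $V_0$. Then $Z_0$, as a subscheme of $\mathbb P^n$ of codimension
$c$, does not have as its saturated ideal the sum of the ideals of two aCM schemes
geometrically linked by an arithmetically Gorenstein scheme.
\end{proposition}

\begin{proof}
Let $I_Z\subset S$ be the saturated ideal of $Z_0$ in $\mathbb P^n$ and suppose
$I_Z=I_V+I_{V'}$ with $V,V'$ geometrically linked. Then
$ky=(I_Z)_1=(I_V)_1+(I_{V'})_1$, so $y$ lies in one of the two ideals, say in $I_V$.
Hence $V\subset\mathbb P^{n-1}$; it is aCM of codimension $c-2$ there. By
Lemma~\ref{lem:canonical}, $I_Z/I_V$ is a shifted canonical module of $S/I_V$. Up to a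
shift, both modules are unchanged when $V$ and $Z_0$ are considered in
$\mathbb P^{n-1}$, with coordinate ring $S/(y)$. So $V_0=V$ contradicts the assumption.
\end{proof}

For example, $Gr(2,5)$ lies in no hyperplane of $\mathbb P^9$. By
Theorem~\ref{thm:grassmannian} and Proposition~\ref{prop:degenerate},
$Gr(2,5)\subset\mathbb P^9\subset\mathbb P^{10}$ is an explicit smooth counterexample in
codimension $4$. The step cannot be made twice in a row: in $\mathbb P^{11}$ the same
Grassmannian lies in a linear subspace of codimension $2$, and
Proposition~\ref{prop:positive} gives the answer yes.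

\begin{thebibliography}{9}
\bibitem{BE} Buchsbaum and Eisenbud, Amer.\ J.\ Math.\ \textbf{99} (1977).
\bibitem{source} \emph{Reduced Gorenstein codimension three subschemes of projective
space},
\url{https://www.ams.org/journals/proc/1997-125-04/S0002-9939-97-03956-7/S0002-9939-97-03956-7.pdf}.
\end{thebibliography}

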